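\title{The ``during'' modality over arbitrary linear orderings:\\ $\mathsf{D}$ is decidable and $\mathsf{D}\overline{\mathsf{D}}$ is not}

\begin{abstract}
We study two fragments of Halpern and Shoham's interval logic: $\mathsf{D}$, whose modality looks at the intervals strictly inside the current one, and $\mathsf{D}\overline{\mathsf{D}}$, which can also look at the intervals strictly around it. For both, satisfiability is decidable over dense linear orderings and undecidable over discrete ones. We show that over the class of all linear orderings the two fragments part ways. Satisfiability for $\mathsf{D}$ is decidable in nondeterministic doubly exponential time, because every model can be replaced by one that is built from finitely many points by sums and dense shuffles. Satisfiability for $\mathsf{D}\overline{\mathsf{D}}$ is $\Pi^0_1$-complete, because a formula can force copies of $\mathbb{Z}$ into the ordering and match consecutive copies point by point, which is enough to simulate a two-counter machine.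
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The problem and the results}

Let $\mathbb{D}=(D,<)$ be a linear ordering. An \emph{interval} of $\mathbb{D}$ is a pair $[a,b]$ with $a,b\in D$ and $a<b$. Fix a countably infinite set $AP$ of propositional letters. The formulas of the fragment $\mathsf{D}\overline{\mathsf{D}}$ of Halpern and Shoham's interval logic HS are the finite strings generated by
\[
\varphi ::= p \mid \neg\varphi \mid \varphi\vee\varphi \mid \langle D\rangle\varphi \mid \langle\overline{D}\rangle\varphi \qquad (p\in AP),
\]
and the fragment $\mathsf{D}$ consists of the formulas without $\langle\overline{D}\rangle$. A \emph{model} is a pair $\mathfrak{M}=(\mathbb{D},V)$, where $V$ assigns to each letter $p$ an arbitrary set $V(p)$ of intervals of $\mathbb{D}$. We say that $[a,b]$ \emph{sees} $[c,d]$ if $a<c<d<b$; this is the Allen relation ``$[c,d]$ during $[a,b]$''. Truth at an interval $I$ is defined by the usual Boolean clauses for $\neg$ and $\vee$ and by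
\begin{align*}
\mathfrak{M},I\models p &\iff I\in V(p),\\
\mathfrak{M},I\models\langle D\rangle\varphi &\iff \mathfrak{M},J\models\varphi \text{ for some } J \text{ that } I \text{ sees},\\
\mathfrak{M},I\models\langle\overline{D}\rangle\varphi &\iff \mathfrak{M},J\models\varphi \text{ for some } J \text{ that sees } I .
\end{align*}
A formula is \emph{satisfiable} over a class $\mathcal{C}$ of linear orderings if it holds at some interval of some model whose ordering belongs to $\mathcal{C}$; without mention of a class, we mean the class of all linear orderings. We use $\wedge$ and $\to$ as usual and abbreviate $[D]=\neg\langle D\rangle\neg$, $[\overline{D}]=\neg\langle\overline{D}\rangle\neg$, $\top=p\vee\neg p$, $\bot=\neg\top$.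

An ordering is \emph{dense} if a third point lies between any two points, and \emph{discrete} if every point other than a last one has an immediate successor and every point other than a first one has an immediate predecessor. It is known that satisfiability over the class of all dense linear orderings is decidable for both $\mathsf{D}$ and $\mathsf{D}\overline{\mathsf{D}}$, and that over the class of all discrete linear orderings it is undecidable for both; we shall not use these facts. The problem we answer, posed in \cite{udine}, is whether satisfiability is decidable, for $\mathsf{D}$ and for $\mathsf{D}\overline{\mathsf{D}}$, over the class of all linear orderings, with no assumption of density or discreteness.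

\begin{theorem}\label{thm:A}
Satisfiability for $\mathsf{D}$ over the class of all linear orderings is decidable; in fact it is in $\mathrm{NTIME}(2^{2^{O(n)}})$. Every satisfiable formula of length $n$ has a countable model given by a finite labeled term, in the sense of Section~\ref{sec:terms}, with at most $2^{2^{O(n)}}$ leaves.
\end{theorem}

\begin{theorem}\label{thm:B}
Satisfiability for $\mathsf{D}\overline{\mathsf{D}}$ over the class of all linear orderings is undecidable; in fact it is $\Pi^0_1$-complete. It is $\Pi^0_1$-hard over every class of linear orderings that contains $\mathbb{N}\times\mathbb{Z}$ with the lexicographic order.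
\end{theorem}

Here $\mathrm{NTIME}(2^{2^{O(n)}})$ is the class of problems decided by a nondeterministic Turing machine in time $2^{2^{cn}}$ for some constant $c$. The class $\Sigma^0_1$ consists of the recursively enumerable sets and $\Pi^0_1$ of their complements. A set is $\Pi^0_1$-hard if every $\Pi^0_1$ set reduces to it by a computable map, and such a set is undecidable.

\subsection*{What the formulas measure}

The \emph{interior} of $[a,b]$ is the set of points $z$ with $a<z<b$, and $[a,b]$ sees exactly the intervals with both endpoints in its interior. Formulas without letters count interior points: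
\begin{equation}\label{eq:depth}
\begin{aligned}
I\models\langle D\rangle\top &\iff I \text{ has at least two interior points},\\
I\models\langle D\rangle\langle D\rangle\top &\iff I \text{ has at least four interior points},
\end{aligned}
\end{equation}
the second because $I$ sees $[p_1,p_4]$ and $[p_1,p_4]$ sees $[p_2,p_3]$ exactly when $p_1<p_2<p_3<p_4$ are interior to $I$. So $[D]\bot$ marks the \emph{short} intervals, those with at most one interior point. A dense ordering has no short interval, while in a discrete ordering every interval with two interior points sees one.

The two fragments behave alike on dense and on discrete orderings, so one may expect them to behave alike on all orderings, and undecidability is the natural guess: if a formula could force its models to be discrete, the undecidability over discrete orderings would carry over. The question is therefore how much discreteness a formula can force. The following example shows how the obvious attempt in $\mathsf{D}$ fails.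

\begin{example}\label{ex:intro}
Let
\[
\varphi_0=\langle D\rangle p\ \wedge\ [D](p\to\langle D\rangle p)\ \wedge\ [D](\langle D\rangle\top\to\langle D\rangle[D]\bot).
\]
The first two conjuncts ask for an infinite nested chain of $p$-intervals, so $\varphi_0$ has no finite model. A $p$-interval of the chain satisfies $\langle D\rangle\top$, so by the third conjunct it sees a short interval, and $\varphi_0$ has no dense model. It has a discrete model: take the ordering $\omega+\omega^*$ (a copy of $\mathbb{N}$ followed by a reversed copy), let $p$ hold at the intervals with infinite interior, and evaluate at the interval from the first to the last point. But the same valuation works on $\mathbb{Q}\times\{0,1\}$, ordered lexicographically, with a first and a last point added. There the intervals $[(s,0),(s,1)]$ have empty interior, and every other interval has infinite interior and sees both a short interval and an interval with infinite interior. In this model no point $(s,1)$ has an immediate successor.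
\end{example}

Theorem~\ref{thm:A} rests on the fact that the passage from $\omega+\omega^*$ to $\mathbb{Q}\times\{0,1\}$ is always possible: whatever a long interval needs to see can be cut into small pieces and shuffled densely. With $\langle\overline{D}\rangle$ this is no longer so. The formula $[D]\bot\to\langle\overline{D}\rangle\neg\langle D\rangle\langle D\rangle\top$ says that a short interval is seen by an interval with at most three interior points; it fails at $[(s,0),(s,1)]$, since every interval that sees $[(s,0),(s,1)]$ has infinite interior. We shall see that an axiom of this form places every point with an immediate neighbor into a copy of $\mathbb{Z}$. It does not make the ordering discrete, for it holds at all intervals of $\mathbb{Q}$ and of $\mathbb{Z}+\mathbb{Q}$. The proof of Theorem~\ref{thm:B} must therefore show that a computation written on one copy of $\mathbb{Z}$ propagates to another copy of $\mathbb{Z}$, whatever lies between them.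

Sections~\ref{sec:labels}--\ref{sec:size} prove Theorem~\ref{thm:A}, and Sections~\ref{sec:encoding} and~\ref{sec:reading} prove Theorem~\ref{thm:B}; the two parts are independent.

\subsection*{Conventions}
We write $Y_1+Y_2$ for a union of disjoint ordered sets in which every element of $Y_1$ is below every element of $Y_2$, and $Y_{<x}$, $Y_{>x}$, $Y_{\le x}$, $Y_{\ge x}$ for the parts of $Y$ cut off by $x$. The \emph{reverse} $\mathfrak{M}^*$ of a model $\mathfrak{M}$ has the opposite ordering and puts $[b,a]$ into $V^*(p)$ if and only if $[a,b]\in V(p)$. The relation ``sees'' is unchanged by reversal, so $\mathfrak{M},[a,b]\models\psi$ if and only if $\mathfrak{M}^*,[b,a]\models\psi$, for every formula $\psi$. The logic cannot tell left from right.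

\section{Labeled orders}\label{sec:labels}

Fix a formula $\varphi$ of $\mathsf{D}$ of length $n$, and let $\mathrm{Sub}(\varphi)$ be its set of subformulas, which has at most $n$ elements. We replace models by finite-valued labelings that record which subformulas hold where.

A \emph{label} is a set $\ell\subseteq\mathrm{Sub}(\varphi)$ such that $\neg\psi\in\ell\Leftrightarrow\psi\notin\ell$ and $\psi\vee\chi\in\ell\Leftrightarrow(\psi\in\ell\text{ or }\chi\in\ell)$ for all $\neg\psi$ and $\psi\vee\chi$ in $\mathrm{Sub}(\varphi)$. Let $\Lambda$ be the set of labels and $N=|\Lambda|$. Then $1\le N\le 2^n$; a label is obtained from any choice of the letters and the formulas $\langle D\rangle\psi$ that are to belong to it. A label $\ell$ \emph{fits} a set $S\subseteq\Lambda$ if, for every $\langle D\rangle\psi\in\mathrm{Sub}(\varphi)$,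
\[
\langle D\rangle\psi\in\ell\iff\psi\in\ell'\text{ for some }\ell'\in S .
\]
Thus $\ell$ fits $S$ when $\ell$ is a possible label for an interval that sees exactly the labels in $S$.

A \emph{labeled order} is a linear ordering $Z$ with a label $\lambda(a,b)$ for all $a<b$ in $Z$. For $Y\subseteq Z$ let
\[
S(Y)=\{\lambda(c,d): c,d\in Y,\ c<d\},
\]
and for $a<b$ let $S(a,b)=S(\{z:a<z<b\})$. The interval $[a,b]$ is \emph{consistent} if $\lambda(a,b)$ fits $S(a,b)$, and $Z$ is \emph{consistent} if all its intervals are. Four facts will be used throughout. The set $S(Y)$ grows with $Y$. Since $\Lambda$ is finite, every $Y$ has a finite subset $Y_0$ with $S(Y_0)=S(Y)$, which we call a \emph{witness set} for $Y$. A convex subset of a consistent order is consistent, because the consistency of an interval depends only on its label and its interior. Finally, the reverse of a consistent order, with $\lambda^*(b,a)=\lambda(a,b)$, is consistent and has the same sets $S(Y)$.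

\begin{lemma}\label{lem:labels}
If a consistent labeled order $Z$ has an interval whose label contains $\varphi$, then $\varphi$ holds at that interval in a model on $Z$. If $\varphi$ is satisfiable, there is a consistent labeled order $\{a\}+X+\{b\}$ with $\varphi\in\lambda(a,b)$.
\end{lemma}

\begin{proof}
Let $Z$ be consistent and put $V(p)=\{[c,d]:p\in\lambda(c,d)\}$. We show by induction on $\psi\in\mathrm{Sub}(\varphi)$ that $[c,d]\models\psi$ if and only if $\psi\in\lambda(c,d)$. Letters are handled by the definition of $V$ and the connectives by the definition of a label. By induction $[c,d]\models\langle D\rangle\psi$ holds if and only if $\psi$ belongs to some label in $S(c,d)$, and since $\lambda(c,d)$ fits $S(c,d)$, this means $\langle D\rangle\psi\in\lambda(c,d)$. Conversely, if $\varphi$ holds at $[a,b]$ in a model, label each interval by the set of subformulas of $\varphi$ true at it. The semantics of $\langle D\rangle$ makes this labeling consistent, and we restrict it to the convex set of points $z$ with $a\le z\le b$.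
\end{proof}

\section{Labeled terms}\label{sec:terms}

We need a class of finitely presented labeled orders that contains the finite ones and the second model of Example~\ref{ex:intro}, and whose consistency can be checked. Sums and dense shuffles generate such a class.

For each $r\ge1$ fix a map $\chi:\mathbb{Q}\to\{1,\dots,r\}$ all of whose fibers $\chi^{-1}(i)$ are dense in $\mathbb{Q}$. The usual back-and-forth argument shows that any two such maps differ by an order automorphism of $\mathbb{Q}$, so the choice does not matter up to isomorphism. A \emph{term} is a finite ordered tree whose inner nodes are of type $+$, with at least two children, or of type $\mathrm{Sh}$, with at least one child. A term \emph{denotes} a countable linear ordering: a leaf denotes one point, a $+$ node denotes the ordered sum of what its children denote, and $\mathrm{Sh}(\nu_1,\dots,\nu_r)$ denotes $\sum_{s\in\mathbb{Q}}\nu_{\chi(s)}$, the ordering obtained from $\mathbb{Q}$ by putting a copy of $\nu_{\chi(s)}$ in place of $s$. For instance, if $\alpha,\beta$ are leaves, $\mathrm{Sh}(\alpha+\beta)$ denotes $\mathbb{Q}\times\{0,1\}$. For a list $\nu_1,\dots,\nu_k$ of terms, $\nu_1+\dots+\nu_k$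 is a $+$ node if $k\ge2$, the term $\nu_1$ if $k=1$, and stands for the empty ordering if $k=0$.

The denoted ordering is thus a nest of \emph{copies} of nodes. Each point $u$ is a copy of a leaf $\kappa(u)$, and we say that $u$ lies \emph{over} $\kappa(u)$. Each copy of a node $\nu$ is convex and contains points over every leaf under $\nu$. Given $u<v$, descend from the root as long as $u$ and $v$ lie in the same copy of a child. The node $\nu$ at which the descent stops \emph{separates} $u$ and $v$: they lie in the same copy of $\nu$ and in different child copies. At a $\mathrm{Sh}$ node these may be copies of the same child, and $u,v$ may lie over the same leaf.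

A \emph{labeled term} is a term with a table of labels at each inner node $\nu$. If $\nu$ is a $+$ node, the table has an entry $\mathrm{tab}_\nu(\kappa,\kappa')$ for all leaves $\kappa,\kappa'$ under different children of $\nu$ with $\kappa$ under the earlier one; if $\nu$ is a $\mathrm{Sh}$ node, it has an entry for all leaves $\kappa,\kappa'$ under $\nu$. The labeled term denotes the labeled order with $\lambda(u,v)=\mathrm{tab}_\nu(\kappa(u),\kappa(v))$, where $\nu$ separates $u<v$. So a labeling of the ordering denoted by a term comes from tables exactly when $\lambda(u,v)$ depends only on the leaves of $u,v$ and on the node that separates them. The reverse of a labeled order denoted by a labeled term is denoted by a labeled term with the same number of leaves: reverse the order of the children of every $+$ node and swap the arguments of all tables. For $\mathrm{Sh}$ nodes this is correct because $s\mapsto\chi(-s)$ again has dense fibers.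

\begin{lemma}\label{lem:check}
Every table entry of a labeled term is the label of some interval of the denoted order. Whether the denoted order is consistent is decidable in time polynomial in $n$ and the size of the labeled term.
\end{lemma}

\begin{proof}
Let $\mathrm{full}(\nu)$ be the set of table entries at nodes of the subtree of $\nu$. By induction on $\nu$, every copy $C$ of $\nu$ has $S(C)=\mathrm{full}(\nu)$. The inclusion $\subseteq$ holds because two points of $C$ are separated in the subtree of $\nu$. For $\supseteq$, the entries of lower nodes occur in the child copies. An entry of $\nu$ itself occurs, at a $+$ node, because each child copy has points over all its leaves, and at a $\mathrm{Sh}$ node, for leaves under the children $i$ and $j$ (possibly $i=j$), because there are $s<s'$ with $\chi(s)=i$ and $\chi(s')=j$. This proves the first statement.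

For the second we show that $S(u,v)$ depends only on the triple $(\nu,\kappa(u),\kappa(v))$, where $\nu$ separates $u<v$, and compute it. Let $\kappa$ be a leaf under $\nu$ and $u$ a point over $\kappa$ in a copy $C$ of $\nu$. The set $\mathrm{Lv}^>(\nu,\kappa)$ of leaves under points of $C_{>u}$ and the set $\mathrm{Lb}^>(\nu,\kappa)=S(C_{>u})$ depend only on $(\nu,\kappa)$, by the following recursion.
\begin{itemize}
\item If $\nu=\kappa$, both sets are empty.
\item Let $\nu$ be a $+$ node with children $\nu_1,\dots,\nu_r$ and $\kappa$ under $\nu_k$. Then $C_{>u}$ consists of the following pieces: the part of the copy of $\nu_k$ above $u$, and the copies of $\nu_{k+1},\dots,\nu_r$. So $\mathrm{Lv}^>(\nu,\kappa)$ is the union of $\mathrm{Lv}^>(\nu_k,\kappa)$ and the leaves under $\nu_{k+1},\dots,\nu_r$; and $\mathrm{Lb}^>(\nu,\kappa)$ is the union of $\mathrm{Lb}^>(\nu_k,\kappa)$, the sets $\mathrm{full}(\nu_{k+1}),\dots,\mathrm{full}(\nu_r)$, and the entries $\mathrm{tab}_\nu(\alpha,\beta)$ for leaves $\alpha,\beta$ of two different pieces, $\alpha$ of the earlier one.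
\item If $\nu$ is a $\mathrm{Sh}$ node, $C_{>u}$ contains the child copies at all rationals above some $s$. On these $\chi$ still has dense fibers, so all leaves under $\nu$ occur and the label set is $\mathrm{full}(\nu)$.
\end{itemize}
The sets $\mathrm{Lv}^<$ and $\mathrm{Lb}^<$ for $C_{<u}$ obey the reversed recursion. Now let $\nu$ separate $u<v$. If $\nu$ is a $\mathrm{Sh}$ node, the interior of $[u,v]$ contains the child copies at all rationals of an open interval, so $S(u,v)=\mathrm{full}(\nu)$. If $\nu$ is a $+$ node and $u,v$ lie in the copies of $\nu_k,\nu_l$, the interior consists of the part of $\nu_k$ above $u$, the copies of $\nu_{k+1},\dots,\nu_{l-1}$, and the part of $\nu_l$ below $v$. Then $S(u,v)$ is the union of the label sets of these pieces and the entries $\mathrm{tab}_\nu(\alpha,\beta)$ for leaves of different pieces. There are polynomially many triples, each of them is realized, all sets involved consist of leaves or table entries, and for each triple we test whether the table entry fits the computed set.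
\end{proof}

\section{The replacement lemma}\label{sec:replace}

We want to turn a consistent order $\{a\}+X+\{b\}$ into one that is denoted by a labeled term and has the same label $\lambda(a,b)$. For this, the new interior must be consistent and must realize the same set $S(X)$.

\begin{example}\label{ex:core}
Take $\varphi=\varphi_0$ and the model on $\omega+\omega^*$ of Example~\ref{ex:intro}, written as $\{a\}+X+\{b\}$. The formulas $p$ and $\langle D\rangle p$ hold at the intervals with infinite interior, $\langle D\rangle\top$ and $\langle D\rangle[D]\bot$ hold at those with at least two interior points, and the two formulas under the outer boxes of $\varphi_0$ hold everywhere. So three labels occur: $s$ on short intervals, $h$ on intervals with infinite interior, and $m$ on the rest, and $S=S(X)=\{s,m,h\}$. The label $h$ fits $S$; the labels $s$ and $m$ do not, as they lack $\langle D\rangle p$. An interval labeled $s$ or $m$ sees fewer labels than $S$, and small pieces realize these labels: two points realize $s$, and four consecutive points realize $m$ on the outer pair and $s$ on all other pairs. Shuffle one-point, two-point and four-point pieces densely,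 and give the label $h$ to every pair of points in different pieces and to every pair involving $a$ or $b$. Every interval labeled $h$ now sees all of $S$, so the new order is consistent, and $\lambda(a,b)=h$ as before.
\end{example}

The example suggests an induction on $|S(X)|$: a label that does not fit $S(X)$ sits on an interval with fewer labels inside. It leaves two difficulties. First, no label in $S(X)$ need fit $S(X)$. We shall see that then removing the endpoints of $X$ lowers $|S|$; but the removed points must be put back, so the induction has to carry finitely many distinguished points on both sides. Second, once there are several distinguished points $a_1<a_2<\cdots$ on the left, an interval $[a_1,x]$ sees the intervals $[a_2,x']$ with $x'<x$, whose labels are not controlled by $S(X)$. This dictates the form of the statement.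

\begin{definition}\label{def:replace}
A \emph{framed order} is a consistent labeled order $L+X+R$ with $L$ and $R$ finite; $X$ is the \emph{core}, and $L,R$ are the left and right \emph{frames}. Any of the three may be empty. A labeled order $L+\hat X+R$ is \emph{term-like} if it is denoted by a labeled term of the form $\alpha_1+\dots+\alpha_i+\nu_1+\dots+\nu_k+\beta_1+\dots+\beta_j$ with $k\ge0$, where the leaves $\alpha_p$ and $\beta_q$ denote the points of $L$ and $R$, and $\nu_1,\dots,\nu_k$, the \emph{summands} of $\hat X$, together denote $\hat X$. A \emph{replacement} for the framed order $L+X+R$ is an ordering $\hat X$ with a labeling of $L+\hat X+R$ that is consistent and term-like, agrees with the original labeling on pairs from $L\cup R$, and satisfies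
\begin{equation}\label{eq:preserve}
S(L'+\hat X)=S(L'+X),\qquad S(\hat X+R')=S(X+R')
\end{equation}
for all final segments $L'$ of $L$ and all initial segments $R'$ of $R$, the empty ones included.
\end{definition}

From \eqref{eq:preserve} and the agreement on the frames we get
\begin{equation}\label{eq:both}
S(L'+\hat X+R')=S(L'+X+R'),
\end{equation}
since the left side is $S(L'+\hat X)\cup S(\hat X+R')\cup\{\lambda(a,b):a\in L',\,b\in R'\}$, and the right side is the same expression with $X$. The interior of an interval from $L$ to $R$ has the form $L'+\hat X+R'$, so such intervals are consistent as soon as \eqref{eq:preserve} holds.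

\begin{proposition}[Replacement lemma]\label{prop:replace}
Every framed order has a replacement.
\end{proposition}

The proof, which occupies the rest of this section, is by induction on $|S(X)|$. If $S(X)=\emptyset$, then $|X|\le1$ and we take $\hat X=X$. So fix a framed order $L+X+R$ with $S:=S(X)\ne\emptyset$ and assume:
\begin{itemize}
\item[(IH)] every framed order whose core realizes fewer than $|S|$ labels has a replacement.
\end{itemize}
Call $S$ \emph{saturated} if some label $h\in S$ fits $S$.

\subsection*{Moving endpoints into the frame}

If $X$ has a first point $x_1$, the same labeled order is framed as $(L+\{x_1\})+X_{>x_1}+R$; we call this a \emph{left move}. A \emph{right move} treats a last point in the same way.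

\begin{lemma}\label{lem:move}
If $\hat Y$ is a replacement for $(L+\{x_1\})+X_{>x_1}+R$, then $\{x_1\}+\hat Y$ is a replacement for $L+X+R$. The same holds for right moves.
\end{lemma}

\begin{proof}
The labeled order is the same, and the leaf for $x_1$ becomes the first summand of the core. For a final segment $L'$ of $L$, the set $L'+\{x_1\}$ is a final segment of the larger frame, so \eqref{eq:preserve} for $\hat Y$ gives the first equation. The second is \eqref{eq:both} for $\hat Y$ with the final segment $\{x_1\}$.
\end{proof}

\begin{lemma}\label{lem:unsat}
If $S$ is not saturated, $L+X+R$ has a replacement.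
\end{lemma}

\begin{proof}
Let $X^\circ$ be $X$ without its first and last points, as far as they exist. Suppose $S(X^\circ)=S$ and let $Y_0\subseteq X^\circ$ be a witness set; it is nonempty. There is $x\in X$ below $Y_0$: the first point of $X$ if there is one, and otherwise any point below $\min Y_0$. For the same reason there is $y\in X$ above $Y_0$. Then $S(x,y)=S$, so $\lambda(x,y)\in S$ fits $S$, contrary to assumption. Hence $S(X^\circ)\subsetneq S$. At most two moves lead to the core $X^\circ$; apply (IH) and Lemma~\ref{lem:move}.
\end{proof}

For saturated $S$ the plan is to build a left half $U$ that serves the left frame and a right half $V$ that serves the right frame, and to put $\hat X=U+V$. An interval $[a,v]$ with $a\in L$ and $v\in V$ then sees everything that $L_{>a}+X$ realizes, and it needs a label that fits this set. Such a label is available if already in $X$ some interval $[a,x]$ sees that much. Accordingly, call the framed order \emph{right-good} if there is $x_R\in X$ with $S(L'+X_{<x_R})=S(L'+X)$ for all final segments $L'$ of $L$, and \emph{left-good} if there is $x_L\in X$ with $S(X_{>x_L}+R')=S(X+R')$ for all initial segments $R'$ of $R$.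

\begin{lemma}\label{lem:good}
Let $|L|=i$ and $|R|=j$. Either at most $(i+j)N+1$ moves lead to a core with fewer than $|S|$ labels, or at most $(i+j)N$ moves lead to a left-good and right-good framed order whose core still realizes $S$.
\end{lemma}

\begin{proof}
A framed order whose core $Y$ is nonempty and has no first point is left-good: take witness sets for the finitely many sets $Y+R'$ and choose $x_L$ below all their points in $Y$. So if a framed order with nonempty core is not left-good, its core has a first point $x_1$, and $x_1$ fails as $x_L$. In this situation we make a left move. If the order is left-good but not right-good, we make a right move, which is possible by the reversed argument. We stop when the order is good on both sides or when the core no longer realizes $S$.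

Each move enlarges a frame and so adds conditions, and we must show that the process stops. Consider a left move after which the core still realizes $S$. Let $Y$ be the core before the move, $x_1=\min Y$, and $W+R$ the right frame, where $W$ consists of the points moved right so far. For an initial segment $W'$ of $W$,
\[
S\subseteq S(Y_{>x_1}+W')\subseteq S(Y+W')\subseteq S(X)=S ,
\]
so the new conditions do not cause the failure of $x_1$. It is caused by a segment $W+R'$ with $R'$ a nonempty initial segment of the original frame $R$, that is, $S(Y_{>x_1}+W+R')\subsetneq S(Y+W+R')$. The set $Y+W$ is $X$ without the points moved left, and right moves do not change it. So each left move that keeps $S$ strictly decreases one of the $j$ sets $S(Y+W+R')$, none of which ever increases, and each of them can decrease at most $N$ times. There are thus at most $jN$ left moves that keep $S$, by symmetry at most $iN$ such right moves, and at most one move that loses $S$.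
\end{proof}

\subsection*{Saturated shuffles}

Let $h\in S$ fit $S$, and let $S^*=\{\ell\in S:\ell\text{ fits }S\}$, so $h\in S^*$. We generalize the shuffle of Example~\ref{ex:core}. For each $\ell\in S$ we define a \emph{brick} $B_\ell$. For $\ell\in S^*$ it is a single point. For $\ell\in S\setminus S^*$ choose $u<v$ in $X$ with $\lambda(u,v)=\ell$. Since $\ell$ fits $S(u,v)$ but not $S$, we have $S(u,v)\subsetneq S$, and (IH) gives a replacement $\hat Y$ for $\{u\}+\{z:u<z<v\}+\{v\}$. Let $B_\ell=\{u\}+\hat Y+\{v\}$. It is consistent, it is denoted by a labeled term whose root is a $+$ node, the label $\ell$ occurs in it, and $S(B_\ell)\subseteq S$ by \eqref{eq:both}.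

Later the points of the shuffle must be told how they are labeled from the frame, so we attach tags. For a finite nonempty set $\Pi$ of \emph{tags} let $A(\Pi)$ be the $\mathrm{Sh}$ node with one child $B_\ell^\tau$ for each $\ell\in S$ and $\tau\in\Pi$, where $B_\ell^\tau$ is a copy of $B_\ell$ all of whose points carry the tag $\tau$. A pair of points in different brick copies, of $B_\ell^\tau$ and $B_{\ell'}^{\tau'}$, gets the label $\ell$ if $\ell=\ell'\in S^*$, and $h$ otherwise.

\begin{lemma}\label{lem:shuffle}
The labeled order $A=A(\Pi)$ is consistent and $S(A)=S$. For every $d\in A$, each of $A_{<d}$ and $A_{>d}$ realizes exactly $S$ and contains points of every tag.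
\end{lemma}

\begin{proof}
All labels of $A$ lie in $S$. A subset of $A$ that contains the brick copies at all rationals of an open interval contains at least two copies of every $B_\ell^\tau$. It therefore has points of every tag and realizes all of $S$: a label in $S\setminus S^*$ inside its brick, and a label $\ell\in S^*$ between two copies of the point $B_\ell^\tau$. This applies to $A$, $A_{<d}$, $A_{>d}$, and to the interior of $[u,v]$ when $u,v$ lie in different brick copies. In the last case $\lambda(u,v)\in S^*$ fits $S(u,v)=S$. Intervals inside one brick copy are consistent because the brick is.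
\end{proof}

\subsection*{Serving one frame}

Write $L=\{a_1<\dots<a_i\}$, $L_{>p}=\{a_r:r>p\}$ and $L_{\ge p}=\{a_r:r\ge p\}$. The \emph{profile} of $x\in X$ is $\pi(x)=(\lambda(a_1,x),\dots,\lambda(a_i,x))$. One would like to use the profiles that occur in $X$ as tags and take a single shuffle. The next example shows why this fails and what to do instead.

\begin{example}\label{ex:stairs}
Let $\varphi=p\vee\langle D\rangle q$, and name a label by listing which of $p,q,\langle D\rangle q$ it contains. Let $L=\{a_1<a_2\}$ and $X=\mathbb{Q}$. Put $\lambda(a_2,0)=\{q\}$, $\lambda(a_1,x)=\{p\}$ for $x\le0$, $\lambda(a_1,x)=\{p,\langle D\rangle q\}$ for $x>0$, and let all other labels be $\emptyset$. This is consistent, and three profiles occur: for $x<0$, for $x=0$ and for $x>0$. If they are shuffled densely, every interval $[a_1,d]$ sees an interval labeled $\{q\}$, and the label $\{p\}$ no longer fits anywhere. What an interval from the frame sees changes as its right endpoint passes $0$, and a replacement must respect this: a shuffle for $x<0$, then the single point $0$, then a shuffle for $x>0$.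
\end{example}

Since what the frame sees can grow only finitely often, finitely many such stages suffice.

\begin{lemma}\label{lem:oneside}
Assume \emph{(IH)}. Let $L+X$ be a right-good framed order with empty right frame, and let $h\in S=S(X)$ fit $S$. Then $L+X$ has a replacement $U$ with $S(U_{>u})=S$ for all $u\in U$.
\end{lemma}

\begin{proof}
\emph{Stages.} Let $E=\{x\in X:S(X_{<x})\ne S\}$, an initial segment of $X$, and $H=X\setminus E$. The point $x_R$ lies in $H$, by right-goodness with $L'=\emptyset$. For $x\in H$ consider the vector $w(x)=(S(L'+X_{<x}))_{L'}$, indexed by the final segments $L'$ of $L$. Every component grows with $x$, and the component for $L'=\emptyset$ is constantly $S$. The other $i$ components can grow at most $N$ times each, so $H$ splits into convex \emph{stages} $H_1<\dots<H_m$ with $m\le iN+1$, on each of which $w$ has a constant value $w^k$. The value $w(x_R)$ is the largest possible, so $x_R\in H_m$ and $w^m_{L'}=S(L'+X)$ for all $L'$.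

As in the example, the last point of a stage is special: its profile is not seen from within the stage. For $k<m$ let $c_k$ be the last point of $H_k$ if it exists, and let $H_k^-$ be $H_k$ without $c_k$. Put $H_m^-=H_m$; there is no $c_m$. Let $X_{<H_k}$ be the set of points of $X$ below $H_k$. We claim:
\begin{itemize}
\item[(i)] for $x\in H_k$, the label $\lambda(a_p,x)$ fits $w^k_{L_{>p}}$;
\item[(ii)] for $x\in H_k^-$, the label $\lambda(a_p,x)$ belongs to $w^k_{L_{\ge p}}$;
\item[(iii)] $w^k_{L'}=S\cup S(L'+X_{<H_k})\cup\{\lambda(a,x):a\in L',\,x\in H_k^-\}$.
\end{itemize}
Claim (i) is the consistency of $[a_p,x]$, whose interior is $L_{>p}+X_{<x}$. For (ii) with $k<m$, there is $x'>x$ in $H_k$, and $w^k_{L_{\ge p}}=S(L_{\ge p}+X_{<x'})$; with $k=m$ we have $w^m_{L_{\ge p}}=S(L_{\ge p}+X)$. For (iii) fix $x\in H_k$, so that $w^k_{L'}=S(L'+X_{<x})$. This set contains $S(X_{<x})=S$ and $S(L'+X_{<H_k})$, and it contains the third set by (ii), as $a_p\in L'$ implies $L_{\ge p}\subseteq L'$. Conversely $X_{<x}\subseteq X_{<H_k}\cup H_k^-$, so a pair from $L'+X_{<x}$ either lies in $X$ and has its label in $S$, or lies in $L'+X_{<H_k}$, or joins $L'$ to $H_k^-$.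

\emph{The early part.} Each nonempty $H_k^-$ will be replaced by a shuffle, and an interval whose interior contains a shuffle, or the part of a shuffle on one side of a point, can be labeled $h$. Intervals that lie before the first shuffle must be handled by (IH). Let $k_0$ be least with $H_{k_0}^-\ne\emptyset$; it exists because $H_m^-\ne\emptyset$. For $k<k_0$ we have $H_k=\{c_k\}$, so $E':=X_{<H_{k_0}}=E\cup\{c_1,\dots,c_{k_0-1}\}$. Let $E^\circ$ be $E$ without its last point $y^*$ if there is one, and $E^\circ=E$ otherwise. Then $F=E'\setminus E^\circ$ has at most $k_0\le m$ points, and $S(E^\circ)\subsetneq S$. Indeed, if $y^*$ exists, $S(E^\circ)=S(X_{<y^*})\ne S$ because $y^*\in E$. If $E=\emptyset$, then $S(E^\circ)=\emptyset$. If $E$ is nonempty without a last point, a witness set for $E$ lies below some $x\in E$, so $S(E)=S(X_{<x})\ne S$. The order $L+E^\circ+F$ is convex in $L+X$, hence framed, and by (IH) it has a replacement $\hat E^\circ$. Put $\hat E'=\hat E^\circ+F$. By \eqref{eq:both},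
\begin{equation}\label{eq:early}
S(L'+\hat E')=S(L'+E')\quad\text{for all final segments }L'\text{ of }L .
\end{equation}

\emph{The order $U$.} For $k\ge k_0$ with $H_k^-\ne\emptyset$ choose a nonempty set $\Pi_k\subseteq\{\pi(x):x\in H_k^-\}$ such that, for each $p$, the $p$-th components $\tau_p$ of the $\tau\in\Pi_k$ form the whole set $\{\lambda(a_p,x):x\in H_k^-\}$. Choosing one $x$ for each $p$ and each value gives $|\Pi_k|\le\max(1,iN)$. Let $A_k=A(\Pi_k)$. For $k\ge k_0$ let $U_k$ consist of $A_k$, if $H_k^-\ne\emptyset$, followed by $c_k$, if it exists, and put
\[
U=\hat E'+U_{k_0}+\dots+U_m .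
\]
So $\hat E'$ is immediately followed by the shuffle $A_{k_0}$, and $U$ ends with the shuffle $A_m$. A \emph{run} is a maximal set of points $c_k$, $k\ge k_0$, with no shuffle between them. If $c_k<c_{k'}$ lie in one run, then $H_r^-=\emptyset$ and so $H_r=\{c_r\}$ for $k<r\le k'$. Hence a run consists of consecutive points of $X$. The \emph{pieces} of $U$ are $\hat E'$, the shuffles and the runs; two pieces that are not shuffles have a shuffle between them. We label $L+U$ as follows.
\begin{itemize}
\item On $L+\hat E'$ use the labeling given by (IH), which is the original one on $L$. Inside $A_k$ use the labeling of Lemma~\ref{lem:shuffle}. Inside a run keep the original labels.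
\item Pairs from different pieces of $U$ get the label $h$.
\item Put $\lambda(a_p,d)=\tau_p$ for $d\in A_k$ with tag $\tau$, and keep the original $\lambda(a_p,c_k)$ for $k\ge k_0$.
\end{itemize}
Take as summands those of $\hat E^\circ$, the points of $F$, the $\mathrm{Sh}$ nodes $A_k$ and the points $c_k$. Labels between different summands, and between $L$ and a summand, depend only on leaves, so $L+U$ is term-like. All labels of pairs from $U$ lie in $S$; for $\hat E'$ this is \eqref{eq:early} with $L'=\emptyset$. Since $U$ ends with $A_m$, Lemma~\ref{lem:shuffle} gives $S(U_{>u})=S$ for all $u\in U$.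

\emph{What the frame sees.} Let $k\ge k_0$, and let $U'$ be $U_{<d}$ with $d\in A_k$, or $U_{<c_k}$, or, for $k=m$, all of $U$. We claim that
\begin{equation}\label{eq:sees}
S(L'+U')=w^k_{L'}\quad\text{for all final segments }L'\text{ of }L .
\end{equation}
In each case $U'$ consists of $\hat E'$, $U_{k_0},\dots,U_{k-1}$ and, if $H_k^-\neq\emptyset$, the set $A_k$ or $(A_k)_{<d}$; in particular it contains $A_{k_0}$ or $(A_{k_0})_{<d}$. By Lemma~\ref{lem:shuffle} the pairs from $U'$ realize exactly $S$, and for each shuffle $A_r$ with $r\le k$ all tags in $\Pi_r$ occur in $U'$. With \eqref{eq:early} and the choice of $\Pi_r$,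
\begin{align*}
S(L'+U')={}&S\cup S(L'+E')\cup\{\lambda(a,x):a\in L',\ x\in H_r^-,\ k_0\le r\le k\}\\
&\cup\{\lambda(a,c_r):a\in L',\ k_0\le r<k,\ c_r\text{ exists}\}.
\end{align*}
Since $X_{<H_k}=E'\cup H_{k_0}\cup\dots\cup H_{k-1}$ and $H_r$ is $H_r^-$ together with $c_r$, the right side is the right side of (iii). This proves \eqref{eq:sees}. For $U'=U$ it reads $S(L'+U)=S(L'+X)$, which is \eqref{eq:preserve} for an empty right frame.

\emph{Consistency.} The set $L+\hat E'$ is convex and consistent. An interval inside a shuffle is consistent by Lemma~\ref{lem:shuffle}, and an interval inside a run has the same label and the same labeled interior as in $X$. Let $u<v$ lie in different pieces of $U$. If $u$ lies in a shuffle $A$, the interior contains $A_{>u}$; if $v$ lies in a shuffle $A$, it contains $A_{<v}$; otherwise it contains a whole shuffle. So $S(u,v)=S$, and $h$ fits. For $d\in A_k$, \eqref{eq:sees} gives $S(a_p,d)=w^k_{L_{>p}}$, and $\lambda(a_p,d)=\lambda(a_p,x)$ for some $x\in H_k^-$, which fits by (i). For $c_k$ with $k\ge k_0$, \eqref{eq:sees} gives $S(a_p,c_k)=w^k_{L_{>p}}$, and the original label fits by (i).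
\end{proof}

In Example~\ref{ex:stairs} the proof finds $E=\emptyset$, $H_1=\mathbb{Q}_{\le0}$ with $c_1=0$, and $H_2=\mathbb{Q}_{>0}$, so that $U=A_1+\{0\}+A_2$.

\subsection*{Gluing the two halves}

\begin{proof}[Proof of Proposition~\ref{prop:replace}]
It remains to treat saturated $S$; let $h\in S$ fit $S$. By Lemmas~\ref{lem:good} and~\ref{lem:move} and (IH) we may assume that $L+X+R$ is left-good and right-good, with points $x_L,x_R$. Write $R=\{b_1<\dots<b_j\}$, $R_{<q}=\{b_r:r<q\}$ and $R_{\le q}=\{b_r:r\le q\}$. The intervals $[a_p,x_R]$ and $[x_L,b_q]$ are consistent, so by the choice of $x_R$ and $x_L$,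
\begin{equation}\label{eq:ends}
\begin{aligned}
&\lambda(a_p,x_R)\text{ fits }S(L_{>p}+X), &&\lambda(a_p,x_R)\in S(L_{\ge p}+X),\\
&\lambda(x_L,b_q)\text{ fits }S(X+R_{<q}), &&\lambda(x_L,b_q)\in S(X+R_{\le q}).
\end{aligned}
\end{equation}
Lemma~\ref{lem:oneside} gives a replacement $U$ for $L+X$ with $S(U_{>u})=S$ for all $u\in U$. The reverse of $X+R$ is a right-good framed order with empty right frame, with $x_L$ in the role of $x_R$. Applying the lemma to it and reversing the result gives a replacement $V$ for $X+R$. In particular $S(U)=S(V)=S$. Put $\hat X=U+V$. Keep the labels of $L+U$ and $V+R$ and the original labels between $L$ and $R$, and for $u\in U$, $v\in V$ put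
\[
\lambda(u,v)=h,\qquad\lambda(a_p,v)=\lambda(a_p,x_R),\qquad\lambda(u,b_q)=\lambda(x_L,b_q).
\]
With the summands of $U$ followed by those of $V$, the order $L+\hat X+R$ is term-like. All labels of pairs from $\hat X$ are in $S$.

Let $L'$ be a final segment of $L$ and $V'\subseteq V$. The set $S(L'+U+V')$ consists of $S(L'+U)=S(L'+X)$, of labels in $S\subseteq S(L'+X)$, and of labels $\lambda(a_r,x_R)$ with $a_r\in L'$, which lie in $S(L_{\ge r}+X)\subseteq S(L'+X)$ by \eqref{eq:ends}. Hence $S(L'+U+V')=S(L'+X)$. For an initial segment $R'$ of $R$ and $U'\subseteq U$, the set $S(U'+V+R')$ consists of $S(V+R')=S(X+R')$, of labels in $S$, and of labels $\lambda(x_L,b_r)\in S(X+R_{\le r})\subseteq S(X+R')$ with $b_r\in R'$. Hence $S(U'+V+R')=S(X+R')$. The cases $V'=V$ and $U'=U$ are \eqref{eq:preserve}.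

The convex sets $L+U$ and $V+R$ are consistent, and intervals from $L$ to $R$ are consistent by \eqref{eq:both}. The interior of $[u,v]$ lies in $\hat X$ and contains $U_{>u}$, so $S(u,v)=S$, and $h$ fits. The interior of $[a_p,v]$ is $L_{>p}+U+V_{<v}$, so $S(a_p,v)=S(L_{>p}+X)$, and the interior of $[u,b_q]$ is $U_{>u}+V+R_{<q}$, so $S(u,b_q)=S(X+R_{<q})$. In both cases the label fits by \eqref{eq:ends}.
\end{proof}

\section{The size of replacements and the proof of Theorem~\ref{thm:A}}\label{sec:size}

The \emph{size} of a replacement $\hat X$ is the number of leaves of its summands. The recursion has depth at most $N$, and at each level the frames grow by a factor of about $(N+1)^2$. For $w\ge0$ put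
\[
K(w)=(N+1)^2(w+1),\qquad w^+=(N+1)^2w+2,
\]
and define $G(0,w)=1$ and $G(s,w)=13\,K(w)^3\,G(s-1,w^+)$ for $s\ge1$. By induction on $s$, the function $G$ is nondecreasing in $w$, and then also in $s$, since $G(s,w)\ge G(s-1,w^+)\ge G(s-1,w)$.

\begin{lemma}\label{lem:size}
If $|S(X)|\le s$ and $|L|+|R|\le w$, the replacement for $L+X+R$ constructed in Section~\ref{sec:replace} has size at most $G(s,w)$. Moreover $G(N,2)\le351^N(N+1)^{3N(N+1)}$.
\end{lemma}

\begin{proof}
Induction on $s$. If $|X|\le1$ the size is at most $1$. Otherwise $s\ge1$; write $K=K(w)$ and $G=G(s-1,w^+)$. Every use of (IH) below has frames of total size at most $w^+$ and so costs at most $G$ leaves.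

In Lemma~\ref{lem:unsat} the frames grow to at most $w+2\le w^+$ points, and the size is at most $2+G$. In the first alternative of Lemma~\ref{lem:good} there are at most $wN+1\le K$ moves, the frames grow to at most $(N+1)w+1\le w^+$ points, and the size is at most $K+G$. Both bounds are below $13K^3G$.

In the second alternative at most $wN\le K$ points are moved, and the frames have total size at most $w_1=(N+1)w$. Consider one of the two applications of Lemma~\ref{lem:oneside}. We have $m\le w_1N+1\le K$. There are at most $m$ shuffles, each with at most $\max(1,w_1N)\le K$ tags and at most $N\le K$ bricks per tag, and a brick has at most $2+G\le3G$ leaves because its frames have total size $2\le w^+$. So the shuffles have at most $3K^3G$ leaves. The points $c_k$ and the points of $F$ number at most $K$ each. The frames of $L+E^\circ+F$ have total size at most $w_1+w_1N+1=(N+1)^2w+1\le w^+$, so $\hat E^\circ$ has size at most $G$. Altogether the size is at most $K+2(3K^3G+2K+G)=6K^3G+5K+2G\le13K^3G$.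

For the last claim let $w_{(0)}=2$ and $w_{(r+1)}=w_{(r)}^+$. Since $(N+1)^2\ge 3$, we have $w^++1\le(N+1)^2(w+1)$, so $w_{(r)}+1\le3(N+1)^{2r}$ and $K(w_{(r)})\le3(N+1)^{2r+2}$. Hence
\[
G(N,2)\le\prod_{r=0}^{N-1}13\cdot27\,(N+1)^{6r+6}=351^N(N+1)^{3N(N+1)}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\varphi$ be satisfiable. Take $\{a\}+X+\{b\}$ as in Lemma~\ref{lem:labels} and a replacement $\hat X$. Then $\{a\}+\hat X+\{b\}$ is consistent and denoted by a labeled term with $\varphi$ in a table entry and with at most $t=G(N,2)+2$ leaves. As $N\le2^n$, Lemma~\ref{lem:size} gives $t=2^{O(N^2\log (N+1))}=2^{2^{O(n)}}$. Conversely, if a labeled term denotes a consistent order and $\varphi$ belongs to a table entry, then by Lemmas~\ref{lem:check} and~\ref{lem:labels} the formula $\varphi$ has a model on the countable ordering that the term denotes.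

In the terms we construct, the children of $\mathrm{Sh}$ nodes are bricks, that is, leaves or $+$ nodes. A tree with $t$ leaves has fewer than $t$ nodes with two or more children. A node with one child is a $\mathrm{Sh}$ node whose child is a leaf or a $+$ node, so there are at most $2t$ of them. Hence there are at most $4t$ nodes, each with a table of at most $t^2$ labels of $n$ bits. The algorithm guesses a labeled term within these bounds, checks that $\varphi$ belongs to a table entry, and tests consistency by Lemma~\ref{lem:check}, all in time $2^{2^{O(n)}}$.
\end{proof}

\begin{remark}\label{rem:hyp}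
The absence of $\langle\overline{D}\rangle$ is used whenever a convex piece is cut out or moved to a new place, as with the bricks: its consistency depends on nothing outside it. That the class contains all orderings is used because the new models must belong to it. An ordering denoted by a term is finite or not discrete: below a $\mathrm{Sh}$ node with no further $\mathrm{Sh}$ node under it every child copy is finite, and its last point has no immediate successor. So every satisfiable formula of $\mathsf{D}$ has a finite model or a model that is not discrete, and the proof says nothing about satisfiability over discrete orderings.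
\end{remark}

\section{Encoding two-counter machines in $\mathsf{D}\overline{\mathsf{D}}$}\label{sec:encoding}

\subsection*{Machines}

A deterministic \emph{two-counter machine} $M$ has a finite set $Q$ of states, an initial state $q_0$, a halting state $q_h\ne q_0$, and a transition function $\delta:\mathrm{St}\to Q\times\{-1,0,1\}^2$ on the set $\mathrm{St}=(Q\setminus\{q_h\})\times\{0,1\}^2$ of \emph{statuses}. A \emph{configuration} is a triple $(q,k_1,k_2)\in Q\times\mathbb{N}^2$. If $q\ne q_h$, its status is $(q,z_1,z_2)$, where $z_i=1$ if $k_i=0$ and $z_i=0$ otherwise, and if $\delta(q,z_1,z_2)=(q',g_1,g_2)$, the next configuration is $(q',k_1+g_1,k_2+g_2)$. We require $g_i\ne-1$ when $z_i=1$. The machine starts in $(q_0,0,0)$, with status $\sigma_0=(q_0,1,1)$, and \emph{halts} if it reaches $q_h$. The set of machines that halt is $\Sigma^0_1$-complete \cite{minsky}, so the set of machines that do not halt is $\Pi^0_1$-hard. For $\sigma\in\mathrm{St}$ with $\delta(\sigma)=(q',g_1,g_2)$, let $\mathrm{Next}(\sigma)=\{q'\}\times\{0,1\}^2$ if $q'\ne q_h$ and $\mathrm{Next}(\sigma)=\emptyset$ otherwise, and put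
\[
\varepsilon_{\mathsf{P}}(\sigma)=0,\qquad\varepsilon_{\mathsf{A}}(\sigma)=2g_1,\qquad\varepsilon_{\mathsf{B}}(\sigma)=-2g_2 .
\]
We construct a formula $\Phi_M$ that is satisfiable over $\mathbb{N}\times\mathbb{Z}$ if $M$ does not halt (Proposition~\ref{prop:sound}) and is not satisfiable at all if $M$ halts (Proposition~\ref{prop:complete}). We first describe the model we have in mind.

\subsection*{The intended model}

The letters are the \emph{colors} $u_0,u_1,u_2$, a letter $d$, the \emph{types} $t_0,t_1,t_2$, and the \emph{kinds}. An \emph{index} is a pair $(c,\sigma)\in\mathbb{Z}_3\times\mathrm{St}$. The kinds are $\mathsf{l}$, $\mathsf{r}$ and, for each index with $\sigma=(q,z_1,z_2)$: the \emph{markers} $\mu_{c,\sigma}$ and their \emph{companions} $\mu^+_{c,\sigma}$ for $\mu\in\{\mathsf{P},\mathsf{A},\mathsf{B}\}$; the letter $\mathsf{a}_{c,\sigma}$, only if $z_1=0$; and the letter $\mathsf{b}_{c,\sigma}$, only if $z_2=0$. Put $u=\bigvee_ru_r$, $t=\bigvee_it_i$ and $\mu_c=\bigvee_\sigma\mu_{c,\sigma}$.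

Suppose $M$ does not halt. Let $(q_n,k_1^n,k_2^n)$ be the $n$-th configuration and $\sigma_n$ its status. The model $\mathfrak{M}_M$ lives on $\mathbb{N}\times\mathbb{Z}$, which has no first or last point. Row $n$ is $\{n\}\times\mathbb{Z}$; the \emph{unit $a$ of row $n$} is $[(n,a),(n,a+1)]$, and the intervals $[(n,a),(n,a+2)]$ are the \emph{doubles}. The unit $a$ satisfies $u_{a\bmod3}$, and doubles satisfy $d$. Each unit satisfies one kind, and the units of row $n$ spell the word
\begin{equation}\label{eq:word}
\cdots\ \mathsf{l}\ \mathsf{l}\ \mathsf{B}\ \mathsf{B}^+\ \underbrace{\mathsf{b}\cdots\mathsf{b}}_{2k_2^n}\ \mathsf{P}\ \mathsf{P}^+\ \underbrace{\mathsf{a}\cdots\mathsf{a}}_{2k_1^n}\ \mathsf{A}\ \mathsf{A}^+\ \mathsf{r}\ \mathsf{r}\ \cdots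
\end{equation}
with $\mathsf{P}$ at unit $0$ and with index $(n\bmod3,\sigma_n)$ on all indexed kinds. Thus $\mathsf{A}$ is at $2+2k_1^n$ and $\mathsf{B}$ at $-2-2k_2^n$, and the marker $\mu$ of row $n+1$ is at the position of $\mu$ in row $n$ plus $\varepsilon_\mu(\sigma_n)$. Finally, $t_{a\bmod 3}$ holds at $[(n,a),(n+1,a)]$; these intervals are the rungs of a ladder between consecutive rows. No letter holds anywhere else.

To compare positions in consecutive rows we must recognize the intervals $[(n,a),(n+1,a+j)]$ for some fixed offsets $j$. They can be recognized by the rungs they see. For an interval $I$ let $\theta(I)=\{i:I\models\langle D\rangle t_i\}$. For $E\subseteq\{0,1,2\}$ the formula $\theta=E$ is $\bigwedge_{i\in E}\langle D\rangle t_i\wedge\bigwedge_{i\notin E}\neg\langle D\rangle t_i$, and $|\theta|=k$ and $|\theta|\ge2$ are the disjunctions of these over all $E$ of the stated size. Let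
\[
O_0=t,\qquad O_2=(|\theta|=1),\qquad O_3=(|\theta|=2),\qquad O_4=\langle D\rangle\langle D\rangle t\wedge\neg\langle D\rangle(|\theta|\ge2).
\]

\begin{lemma}\label{lem:offsets}
Let $I=[(n,a),(m,b)]$ be an interval of $\mathfrak{M}_M$. If $m=n$, then $\theta(I)=\emptyset$. If $m\ge n+2$, then $|\theta(I)|=3$ and $I\models\langle D\rangle(|\theta|\ge2)$. If $m=n+1$, then $|\theta(I)|=\min(3,\max(0,b-a-1))$; moreover $I\models\langle D\rangle\langle D\rangle t$ if and only if $b-a\ge4$, and $I\models\langle D\rangle(|\theta|\ge2)$ if and only if $b-a\ge5$. For $j\in\{0,2,3,4\}$, the formula $O_j$ holds exactly at the intervals $[(n,a),(n+1,a+j)]$.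
\end{lemma}

\begin{proof}
If $m=n$, no rung fits into $I$. If $m=n+1$, the rungs seen by $I$ are the $[(n,a'),(n+1,a')]$ with $a<a'<b$, and their types run cyclically; this gives $|\theta(I)|$. Every interval seen by $I$ that sees a rung is contained in $[(n,a+1),(n+1,b-1)]$, which is seen by $I$ and sees $\max(0,b-a-3)$ rungs; this gives the two equivalences. If $m\ge n+2$, then $I$ sees $[(n,a+1),(n+1,a+5)]$, which sees three types. The last statement follows by comparing the cases.
\end{proof}

The offsets $0,2,4$ differ from the middle one by $-2,0,2$, and this is why each counter unit takes two cells. The next example shows how the offsets pin a marker down.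

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.9cm,y=0.9cm]
\foreach \y in {0,2} {
  \draw (-3.6,\y) -- (7.6,\y);
  \foreach \x in {-3,...,7} \fill (\x,\y) circle (1.8pt);
}
\draw[line width=1.8pt] (2,2) -- (7.6,2);
\draw[line width=1.8pt] (-3.6,0) -- (6,0);
\foreach \x in {3,4,5} \draw[dashed] (\x,2) -- (\x,0);
\foreach \x/\w in {-3/l,-2/B,-1/{B^+},0/P,1/{P^+},2/A,3/{A^+},4/r,5/r,6/r}
  \node at (\x+0.5,2.35) {$\mathsf{\w}$};
\foreach \x/\w in {-3/l,-2/B,-1/{B^+},0/P,1/{P^+},2/a,3/a,4/A,5/{A^+},6/r}
  \node at (\x+0.5,0.35) {$\mathsf{\w}$};
\foreach \x in {-3,...,7} \node at (\x,-0.4) {\scriptsize $\x$};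
\node at (-4.5,2) {row $n$};
\node at (-4.5,0) {row $n{+}1$};
\end{tikzpicture}
\caption{Two consecutive copies of $\mathbb{Z}$ in $\mathbb{N}\times\mathbb{Z}$; the upper row lies entirely before the lower one. The rows encode the counter values $(0,0)$ and $(1,0)$, so the marker $\mathsf{A}$ moves two cells to the right. The thick line is the interval from point $2$ of row $n$ to point $6$ of row $n+1$. The dashed lines join the endpoints of the three $t$-intervals strictly inside it.}\label{fig:step}
\end{figure}

\begin{example}\label{ex:step}
Let the step from row $n$ to row $n+1$ raise the first counter from $0$ to $1$ (Figure~\ref{fig:step}). Then $\mathsf{A}$ is at unit $2$ of row $n$, and we want to force it to unit $4$ of row $n+1$. A formula cannot name the interval that starts where the unit $\mathsf{A}$ starts, since only strict containment is available. The companion does this: an interval that sees the unit $\mathsf{A}^+$ but not the unit $\mathsf{A}$ of row $n$ starts exactly at $(n,2)$. If it also satisfies $O_4$, it is $[(n,2),(n+1,6)]$. Requiring that it see the $\mathsf{A}$ of row $n+1$, at unit $y$ say, gives $y+1<6$. On the other hand $[(n,1),(n+1,5)]$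 satisfies $O_4$ and sees the $\mathsf{A}$ of row $n$. If every $O_4$-interval that sees the old $\mathsf{A}$ is forbidden to see the new one, then $y+1\ge5$. Hence $y=4$.
\end{example}

\subsection*{The axioms}

The formula has to recover this picture in an ordering about which nothing is assumed. Let $\mathrm{dep}_0=[D]\bot$ and $\mathrm{dep}_1=\langle D\rangle\top\wedge\neg\langle D\rangle\langle D\rangle\top$. By \eqref{eq:depth} they hold at the intervals with at most one, respectively two or three, interior points. Phrases such as ``exactly one of'' stand for the evident Boolean combinations.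

The first group produces rows. Counting interior points does not distinguish units from doubles, so the letter $d$ is needed; and the logic does not distinguish left from right, so three cyclic colors are used to say which of two adjacent units comes first. The relation $\mathrm{Adj}$ on kinds lists the adjacent pairs allowed in \eqref{eq:word}. It consists of
\begin{gather*}
\mathsf{l}\to\mathsf{l},\quad\mathsf{l}\to\mathsf{B},\quad\mathsf{B}\to\mathsf{B}^+,\quad\mathsf{B}^+\to\mathsf{P}\ (\text{if }z_2=1),\quad\mathsf{B}^+\to\mathsf{b}\ (\text{if }z_2=0),\\
\mathsf{b}\to\mathsf{b},\quad\mathsf{b}\to\mathsf{P},\quad\mathsf{P}\to\mathsf{P}^+,\quad\mathsf{P}^+\to\mathsf{A}\ (\text{if }z_1=1),\quad\mathsf{P}^+\to\mathsf{a}\ (\text{if }z_1=0),\\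
\mathsf{a}\to\mathsf{a},\quad\mathsf{a}\to\mathsf{A},\quad\mathsf{A}\to\mathsf{A}^+,\quad\mathsf{A}^+\to\mathsf{r},\quad\mathsf{r}\to\mathsf{r},
\end{gather*}
for all indices $(c,\sigma)$ with $\sigma=(q,z_1,z_2)$, the index being the same on both sides when both sides are indexed.
\begin{itemize}
\item[(G1)] $\mathrm{dep}_0\to\langle\overline{D}\rangle(\neg\langle D\rangle\langle D\rangle\top\wedge\langle\overline{D}\rangle\top)$.
\item[(G2)] If $\mathrm{dep}_0$, exactly one of $u_0,u_1,u_2,d$ holds; otherwise none.
\item[(G3)] If $\mathrm{dep}_1$, then either exactly one of the $\langle D\rangle u_r$ holds and $\neg\langle D\rangle d$, or exactly two of the $\langle D\rangle u_r$ hold and $\langle D\rangle d$.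
\item[(G4)] $\langle D\rangle\langle D\rangle\top\to\bigwedge_r\langle D\rangle u_r$.
\item[(G5)] If $u$, exactly one kind holds; otherwise none.
\item[(G6)] $\mathrm{dep}_1\to\neg\bigl(\langle D\rangle(u_r\wedge\kappa)\wedge\langle D\rangle(u_{r+1}\wedge\kappa')\bigr)$ for $r\in\mathbb{Z}_3$ and kinds $(\kappa,\kappa')\notin\mathrm{Adj}$.
\end{itemize}
The second group produces the ladder. It says that rungs are not nested, that a rung can be isolated, and that an interval with some room around a rung sees all three types.
\begin{itemize}
\item[(G7)] At most one $t_i$ holds, and $t\to\neg\langle D\rangle t$.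
\item[(G8)] $t_i\to\langle\overline{D}\rangle(\theta=\{i\}\wedge\langle\overline{D}\rangle\top)$ for $i=0,1,2$.
\item[(G9)] $\langle D\rangle\langle D\rangle t\to\bigwedge_i\langle D\rangle t_i$.
\end{itemize}
The third group is the mechanism of Example~\ref{ex:step}, together with the change of state. It is taken for all $\mu\in\{\mathsf{P},\mathsf{A},\mathsf{B}\}$ and all indices $(c,\sigma)$, with $\varepsilon=\varepsilon_\mu(\sigma)$.
\begin{itemize}
\item[(G10)] $\mu^+_{c,\sigma}\to\langle\overline{D}\rangle(O_{2+\varepsilon}\wedge\neg\langle D\rangle\mu_c\wedge\langle D\rangle\mu_{c+1}\wedge\langle\overline{D}\rangle\top)$.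
\item[(G11)] $O_{2+\varepsilon}\wedge\langle D\rangle\mu_{c,\sigma}\to\neg\langle D\rangle\mu_{c+1}$.
\item[(G12)] $O_3\to\neg(\langle D\rangle\mathsf{P}_{c,\sigma}\wedge\langle D\rangle\mathsf{P}_{c+1,\sigma'})$ for $\sigma'\notin\mathrm{Next}(\sigma)$.
\end{itemize}
Let $\Gamma$ be the conjunction of (G1)--(G12), a finite formula computable from $M$, and
\[
\Phi_M=\mathsf{P}_{0,\sigma_0}\wedge\langle\overline{D}\rangle\top\wedge[\overline{D}][D]\Gamma .
\]
The prefix $[\overline{D}][D]$ reaches every interval whose endpoints are neither first nor last in the ordering (Lemma~\ref{lem:inner}). The conjuncts $\langle\overline{D}\rangle\top$ keep all witnesses within this range.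

\begin{proposition}\label{prop:sound}
If $M$ does not halt, $\Phi_M$ holds at unit $0$ of row $0$ of $\mathfrak{M}_M$.
\end{proposition}

\begin{proof}
That unit satisfies $\mathsf{P}_{0,\sigma_0}$, and $\langle\overline{D}\rangle\top$ holds everywhere. We show that $\Gamma$ holds everywhere. Call $b-a$ the \emph{length} of $[(n,a),(n,b)]$. The $\mathrm{dep}_0$-intervals are those of length $1$ or $2$ and the $\mathrm{dep}_1$-intervals those of length $3$ or $4$, since intervals across rows have infinite interior. Extending a unit or a double by one point on each side gives an interval of length $3$ or $4$, a witness for (G1). Axioms (G2) and (G5) hold by definition. An interval of length $3$ sees one unit and nothing else, and one of length $4$ sees two adjacent units and a double, so (G3) holds. In the latter case the colors are $r$ and $r+1$ from left to right, and this pair cannot be read as $r'+1$ and $r'$ because $r+2\not\equiv r\pmod 3$. Adjacent kinds in \eqref{eq:word} are in $\mathrm{Adj}$, because $z_i=1$ exactly when $k_i^n=0$; so (G6) holds. All other intervals see three consecutive units, which gives (G4).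

By Lemma~\ref{lem:offsets}, a rung has offset $0$ and sees no rung (G7); the rung at $a$ is the only one seen by $[(n,a-1),(n+1,a+1)]$ (G8); and $\langle D\rangle\langle D\rangle t$ implies $m\ge n+2$, or $m=n+1$ and $b-a\ge4$, so that $|\theta|=3$ (G9).

For (G10) let $\mu$ be at unit $z$ of row $n$, so that $\mu^+$ is at $z+1$, and let $\varepsilon=\varepsilon_\mu(\sigma_n)$. The interval $[(n,z),(n+1,z+2+\varepsilon)]$ satisfies $O_{2+\varepsilon}$ and sees the unit $z+1$ of row $n$. It does not see the unit $z$ of row $n$, and markers of row $n+1$ have first index $n+1\not\equiv n$, so it sees no $\mu_c$ with $c\equiv n$. It sees the $\mu$ of row $n+1$, which is the unit $z+\varepsilon$ and ends at $z+\varepsilon+1$.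

For (G11) let $I=[(n,a),(n+1,a+2+\varepsilon)]$ see $\mu_{c,\sigma}$, where $\varepsilon=\varepsilon_\mu(\sigma)$; it sees units of rows $n$ and $n+1$ only. If the marker is at unit $z$ of row $n$, then $c\equiv n$, $\sigma=\sigma_n$ and $z>a$. The only candidate for $\mu_{c+1}$ is the unit $z+\varepsilon$ of row $n+1$, and $I$ sees it only if $z+\varepsilon+1<a+2+\varepsilon$, that is, $z\le a$; so it does not. If the marker is in row $n+1$, then $c+1\equiv n+2\pmod3$, and no unit of rows $n,n+1$ has this first index. This case is the reason for counting rows modulo $3$ and not modulo $2$.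

For (G12), an $O_3$-interval sees units of two rows $n,n+1$ only. If it sees $\mathsf{P}_{c,\sigma}$ and $\mathsf{P}_{c+1,\sigma'}$, then $c\equiv n$, $\sigma=\sigma_n$ and $\sigma'=\sigma_{n+1}\in\mathrm{Next}(\sigma_n)$.
\end{proof}

\section{From an arbitrary model to an infinite run}\label{sec:reading}

\begin{proposition}\label{prop:complete}
If $\Phi_M$ is satisfiable over some linear ordering, $M$ does not halt.
\end{proposition}

Throughout this section $\Phi_M$ holds at the interval $J_0$ of a model $\mathfrak{M}$ on an arbitrary ordering $\mathbb{D}$. It also holds at $J_0$ in the reverse $\mathfrak{M}^*$, so each lemma below may be applied to $\mathfrak{M}^*$; we call the result its \emph{mirror image}. A point is \emph{inner} if it is neither first nor last in $\mathbb{D}$, and an interval is \emph{inner} if both endpoints are. The set $D^\circ$ of inner points is convex. An interval is inner if and only if some interval sees it, that is, if and only if it satisfies $\langle\overline{D}\rangle\top$.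

\begin{lemma}\label{lem:inner}
The interval $J_0$ is inner, and $\Gamma$ holds at every inner interval.
\end{lemma}

\begin{proof}
The first claim holds as $J_0\models\langle\overline{D}\rangle\top$. Let $I$ be inner. Choose a point below the left endpoints of $I$ and $J_0$ and a point above their right endpoints. The interval between them sees $J_0$, hence satisfies $[D]\Gamma$, and it sees $I$.
\end{proof}

All intervals to which we apply an axiom below are inner.

\subsection*{Blocks and their words}

An inner point is \emph{discrete} if it has an immediate successor or an immediate predecessor in $D^\circ$. A \emph{block} is a convex subset of $D^\circ$ isomorphic to $\mathbb{Z}$. In a block we write $z+r$ for $r\in\mathbb{Z}$ with the evident meaning, speak of the \emph{length} of an interval, and call intervals of length $1$ and $2$ \emph{units} and \emph{doubles}. For $z$ in a block and any point $e$, the condition $e>z$ means $e\ge z+1$; we use this without comment.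

\begin{lemma}\label{lem:blocks}
Every discrete point lies in a block.
\end{lemma}

\begin{proof}
Let $x<x'$ be consecutive inner points. Then $[x,x']\models\mathrm{dep}_0$, and by (G1) it is seen by an inner interval $K$ that has at most three interior points, by \eqref{eq:depth}. So $K$ consists of finitely many consecutive inner points, some below $x$ and some above $x'$. Hence $x$ has an immediate predecessor and $x'$ an immediate successor in $D^\circ$. Repeat with the new consecutive pairs.
\end{proof}

\begin{lemma}\label{lem:units}
In every block, all units satisfy $u$ and no double does. Let $\kappa(z)$ be the kind of the unit $[z,z+1]$, given by \emph{(G5)}. Then the block is \emph{forward}, meaning $(\kappa(z),\kappa(z+1))\in\mathrm{Adj}$ for all $z$, or \emph{reversed}, meaning $(\kappa(z+1),\kappa(z))\in\mathrm{Adj}$ for all $z$. An inner interval that satisfies a kind is a unit of a block.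
\end{lemma}

\begin{proof}
An interval of length $3$ satisfies $\mathrm{dep}_1$ and sees only its middle unit, which by (G2) satisfies exactly one of $u_0,u_1,u_2,d$. So the first alternative of (G3) holds, and the unit has a color. An interval of length $4$ satisfies $\mathrm{dep}_1$ and sees two adjacent units and the double they form. In the first alternative of (G3) the double does not satisfy $d$, so by (G2) it has a color, and all three have the same color. In the second alternative the double satisfies $d$, as the units do not, and it has no color. An interval of length $5$ satisfies $\langle D\rangle\langle D\rangle\top$ and sees three units, two doubles and an interval of length $3$. The last has no color by (G2), and a colored double has the color of its units. By (G4) the three units have three different colors. Hence adjacent units differ in color and no double has a color. If two adjacent units have colors $r$ and $r+\eta$ with $\eta=\pm1$, the next has the remaining color $r+2\eta$, so the colors change by the same $\eta$ along the whole block. Apply (G6) to $[z-1,z+3]$: if $\eta=1$ the block is forward, and if $\eta=-1$ it is reversed.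

An inner interval $[v_1,v_2]$ with a kind satisfies $u$ by (G5) and $\mathrm{dep}_0$ by (G2). It has at most one interior point, so $v_1$ is discrete, and the interval is a unit or a double in the block of $v_1$. It is not a double.
\end{proof}

\begin{lemma}\label{lem:word}
Let $\kappa(p)=\mathsf{P}_{c,\sigma}$ with $\sigma=(q,z_1,z_2)$.
\begin{itemize}
\item[(a)] Let the block of $p$ be forward. If $z_1=1$, then $\kappa(p+2)=\mathsf{A}_{c,\sigma}$ and no other $\kappa(p+j)$ with $j>0$ is a marker $\mathsf{A}$. If $z_1=0$ and $\kappa(p+j)$ with $j>0$ is a marker $\mathsf{A}$, then $j\ge3$ and its index is $(c,\sigma)$.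
\item[(b)] Let the block of $p$ be forward. If $z_2=1$, then $\kappa(p-2)=\mathsf{B}_{c,\sigma}$ and no other $\kappa(p-j)$ with $j>0$ is a marker $\mathsf{B}$. If $z_2=0$ and $\kappa(p-j)$ with $j>0$ is a marker $\mathsf{B}$, then $j\ge3$ and its index is $(c,\sigma)$.
\item[(c)] If the block of $p$ is reversed, no $\kappa(p+j)$ with $j>0$ is a marker $\mathsf{A}$.
\end{itemize}
\end{lemma}

\begin{proof}
Follow $\mathrm{Adj}$ forward from $\mathsf{P}_{c,\sigma}$. If $z_1=1$, we read $\mathsf{P}^+,\mathsf{A},\mathsf{A}^+,\mathsf{r},\mathsf{r},\dots$. If $z_1=0$, we read $\mathsf{P}^+$, then at least one $\mathsf{a}$, and then either $\mathsf{a}$ forever or eventually $\mathsf{A},\mathsf{A}^+,\mathsf{r},\mathsf{r},\dots$. The index stays $(c,\sigma)$ up to $\mathsf{A}^+$. This is (a). Now follow $\mathrm{Adj}$ backward from $\mathsf{P}_{c,\sigma}$. If $z_2=1$, there is no letter $\mathsf{b}_{c,\sigma}$, so we read $\mathsf{B}^+,\mathsf{B},\mathsf{l},\mathsf{l},\dots$. If $z_2=0$, we read at least one $\mathsf{b}$, and then either $\mathsf{b}$ forever or eventually $\mathsf{B}^+,\mathsf{B},\mathsf{l},\mathsf{l},\dots$. The index stays $(c,\sigma)$ up to $\mathsf{B}$.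 In a forward block this is the word to the left of $p$, which gives (b); in a reversed block it is the word to the right of $p$, which gives (c).
\end{proof}

\subsection*{The ladder}

A \emph{rung} is a pair $(x,y)$ of inner points with $x<y$ and $[x,y]\models t$; its \emph{type} is the unique $i$ with $[x,y]\models t_i$. Write $\theta(x,y)$ for $\theta([x,y])$. If $x'\le x<y\le y'$, then $\theta(x,y)\subseteq\theta(x',y')$. Nothing so far says where rungs end. We show that a rung with one discrete endpoint has two, and that it is then part of a full ladder between two blocks.

\begin{lemma}\label{lem:types}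
Two rungs with the same left endpoint or the same right endpoint have the same type. If $(x_1,y_1)$ and $(x_2,y_2)$ have different types, then either $x_1<x_2$ and $y_1<y_2$, or $x_2<x_1$ and $y_2<y_1$.
\end{lemma}

\begin{proof}
If two rungs share an endpoint, one contains the other; let the larger have type $i$. By (G8) it is seen by some $K$ with $\theta(K)=\{i\}$. Then $K$ sees the smaller one too, which therefore has type $i$. Rungs of different types thus have $x_1\ne x_2$ and $y_1\ne y_2$, and by (G7) neither sees the other.
\end{proof}

\begin{lemma}\label{lem:discrete}
If one endpoint of a rung is discrete, so is the other.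
\end{lemma}

\begin{proof}
By mirror image it suffices to take a rung $(x,y)$ of type $i$ with $x$ discrete. Let $K=[a,b_0]$ be the inner interval given by (G8), so $a\le x-1$ and $b_0>y$. An immediate successor of $y$ would be at most $b_0$, hence inner, and $y$ would be discrete. Suppose $y$ has none, and choose $y<b'<b<b_0$. The idea is that with so much room on the right, one step to the left would have to bring in two new types. The interval $[x-1,b]$ sees $[x,y]$ and is contained in $K$, so $\theta(x-1,b)=\{i\}$. The interval $[x-2,b]$ sees $[x-1,b']$, which sees $[x,y]$, so $\theta(x-2,b)=\{0,1,2\}$ by (G9). But a rung seen by $[x-2,b]$ and not by $[x-1,b]$ has left endpoint $x-1$, and all such rungs have one type by Lemma~\ref{lem:types}. So $|\theta(x-2,b)|\le2$, a contradiction.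
\end{proof}

\begin{lemma}\label{lem:ladder}
Let $(x,y)$ be a rung with $x$ and $y$ discrete, and put $f(x+r)=y+r$ for $r\in\mathbb{Z}$. For every $z$ in the block of $x$, the pair $(z,f(z))$ is a rung, the rungs at $z-1,z,z+1$ have three different types, and
\[
\theta(z,f(z)+1)=\emptyset,\qquad|\theta(z,f(z)+2)|=1,\qquad|\theta(z,f(z)+3)|=2 .
\]
\end{lemma}

\begin{proof}
Let $i$ be the type of $\tau=(x,y)$. We find the two neighbors of $\tau$ in four steps.

\emph{Step 1: $\theta(x-1,y+1)=\{i\}$.} The interval $[x-1,y+1]$ sees $\tau$ and is contained in the interval $K$ of (G8).

\emph{Step 2: two sorts of nearby rungs.} The interval $[x-2,y+2]$ sees $[x-1,y+1]$, which sees $\tau$, so $\theta(x-2,y+2)=\{0,1,2\}$ by (G9). Let $(x'',y'')$ be a rung of type $\ne i$ seen by $[x-2,y+2]$. By Step 1 it is not seen by $[x-1,y+1]$, so $x''=x-1$ or $y''=y+1$. By Lemma~\ref{lem:types} applied to it and $\tau$, either $x''=x-1$ and $y''\le y-1$ (\emph{lower sort}), or $y''=y+1$ and $x''\ge x+1$ (\emph{upper sort}). Rungs of the same sort share an endpoint and so have one type. Both types $\ne i$ occur, so both sorts occur, the upper with type $j$ and the lower with type $k$, where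 $\{i,j,k\}=\{0,1,2\}$. Fix a rung $\rho=(x_\rho,y+1)$ of the upper sort.

\emph{Step 3: $\theta(x-1,y+2)=\{i,j\}$ and $\theta(x,y+1)=\emptyset$.} The interval $W=[x-1,y+2]$ sees $\tau$ and $\rho$. A rung of type $k$ seen by $W$ has left endpoint $\ge x$, so by Lemma~\ref{lem:types} with $\tau$ its left endpoint is $>x$ and its right endpoint is $>y$, hence equal to $y+1$. It would share this endpoint with $\rho$, which has type $j$. So $\theta(W)=\{i,j\}$. By (G9), no interval seen by $W$ sees a rung, and $W$ sees $[x,y+1]$.

\emph{Step 4: $x_\rho=x+1$.} Suppose $x_\rho>x+1$. Then $[x,y+3]$ sees $[x+1,y+2]$, which sees $\rho$, so $\theta(x,y+3)=\{0,1,2\}$. A rung of type $k$ seen by $[x,y+3]$ has left endpoint $>x$, so by Lemma~\ref{lem:types} with $\tau$ its right endpoint is $y+1$ or $y+2$; it is not $y+1$ because of $\rho$, so it is $y+2$. A rung of type $i$ seen by $[x,y+3]$ then has right endpoint different from $y+2$ and from $y+1$, hence $\le y$, and left endpoint $>x$. It is seen by $[x,y+1]$, contrary to Step 3.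

So $(x+1,y+1)$ is a rung of type $j$. In $\mathfrak{M}^*$ the two sorts change places, so Steps 1--4 there show that $(x-1,y-1)$ is a rung of type $k$. The endpoints of the new rungs are discrete, and by iteration $(z,f(z))$ is a rung for all $z$, with three different types at any three consecutive places. Step 3 for the rung at $z$ gives $\theta(z,f(z)+1)=\emptyset$. Steps 1 and 3 for the rung $(z+1,f(z)+1)$ give the other two equations.
\end{proof}

The ladder now measures offsets as in the intended model, although further rungs may exist elsewhere.

\begin{lemma}\label{lem:measure}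
In the situation of Lemma~\ref{lem:ladder}, let $z$ be in the block of $x$, let $e>z$ be inner, and $j\in\{0,2,3,4\}$. Then $[z,e]\models O_j$ if and only if $e=f(z)+j$.
\end{lemma}

\begin{proof}
\emph{$j=0$.} The pair $(z,f(z))$ is a rung. Conversely let $(z,e)$ be a rung. As $\theta(z-1,f(z))=\theta(z-1,f(z-1)+1)=\emptyset$, we have $e\ge f(z)$. If $e>f(z)+1$, then $[z,e]$ sees the rung $(z+1,f(z)+1)$, contrary to (G7). If $e=f(z)+1$, then $(z,e)$ shares one endpoint with $(z,f(z))$ and the other with $(z+1,f(z)+1)$, whose types differ, contrary to Lemma~\ref{lem:types}.

\emph{$j=2,3$.} For $e\le f(z)+1$ we have $\theta(z,e)\subseteq\theta(z,f(z)+1)=\emptyset$. For $e=f(z)+2$ and $e=f(z)+3$ the set $\theta(z,e)$ has one and two elements. For $e\ge f(z)+4$ the interval $[z,e]$ sees the rungs at $z+1,z+2,z+3$, so $|\theta(z,e)|=3$. These cases are exhaustive.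

\emph{$j=4$.} If $[z,e]$ sees $J=[a',b]$, then $z+1\le a'$, so $[z,e]$ sees $[z+1,b]$ and $\theta(J)\subseteq\theta(z+1,b)$. By the previous case at $z+1$, the set $\theta(z+1,b)$ is nonempty if and only if $b\ge f(z)+3$, and has at least two elements if and only if $b\ge f(z)+4$. So $[z,e]\models\langle D\rangle\langle D\rangle t$ if and only if $e>f(z)+3$, and $[z,e]\models\langle D\rangle(|\theta|\ge2)$ if and only if $e>f(z)+4$. Hence $O_4$ holds if and only if $e=f(z)+4$.
\end{proof}

\subsection*{The run}

\begin{proof}[Proof of Proposition~\ref{prop:complete}]
By Lemma~\ref{lem:units}, $J_0$ is a unit of a block. Replacing $\mathfrak{M}$ by $\mathfrak{M}^*$ if necessary, we assume that this block is forward. We show by induction on $n$ that the $n$-th configuration $(q_n,k_1,k_2)$ exists, that $q_n\ne q_h$, and that, with $\sigma$ its status and $c=n\bmod3$: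
\begin{itemize}
\item[$(\ast_n)$] some forward block has a point $p$ with $\kappa(p)=\mathsf{P}_{c,\sigma}$, $\kappa(p+2+2k_1)=\mathsf{A}_{c,\sigma}$ and $\kappa(p-2-2k_2)=\mathsf{B}_{c,\sigma}$.
\end{itemize}
For $n=0$ take $J_0=[p,p+1]$ and apply Lemma~\ref{lem:word}(a),(b) with $z_1=z_2=1$.

Assume $(\ast_n)$ and let $\delta(\sigma)=(q',g_1,g_2)$, $k_1'=k_1+g_1$, $k_2'=k_2+g_2$. These numbers are nonnegative because $\sigma$ is the true status. For $\mu\in\{\mathsf{P},\mathsf{A},\mathsf{B}\}$ let $z_\mu$ be the position of $\mu$ in $(\ast_n)$ and $\varepsilon_\mu=\varepsilon_\mu(\sigma)$. The only $\mathrm{Adj}$-successor of $\mu_{c,\sigma}$ is $\mu^+_{c,\sigma}$, so $\kappa(z_\mu+1)=\mu^+_{c,\sigma}$. Let the inner interval $I_\mu=[y_\mu,e_\mu]$ be a witness of (G10) for the unit $[z_\mu+1,z_\mu+2]$. Then $y_\mu\le z_\mu$ and $e_\mu>z_\mu+2$. If $y_\mu<z_\mu$, then $I_\mu$ would see $[z_\mu,z_\mu+1]\models\mu_c$. So $y_\mu=z_\mu$.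

\emph{A ladder starts in this block.} The interval $I_{\mathsf{P}}=[p,e]$ satisfies $O_2$, so it sees a rung $(x',y')$, and $x'\ge p+1$. A priori $x'$ could lie far beyond the block. Suppose $x'>p+1$. By (G9) and $|\theta(I_{\mathsf{P}})|=1$, no interval seen by $I_{\mathsf{P}}$ sees a rung. If $y'<b<e$, then $I_{\mathsf{P}}$ sees $[p+1,b]$, which sees $[x',y']$; so there is no such $b$, and $e$ is the immediate successor of $y'$. Thus $y'$ is discrete, and so is $x'$ by Lemma~\ref{lem:discrete}. By Lemma~\ref{lem:ladder}, $(x'-1,y'-1)$ is a rung of another type, and $I_{\mathsf{P}}$ sees it since $x'-1\ge p+1$. This contradicts $|\theta(I_{\mathsf{P}})|=1$. Hence $x'=p+1$, the point $y'$ is discrete by Lemma~\ref{lem:discrete}, and Lemmas~\ref{lem:ladder} and~\ref{lem:measure} provide a map $f$ on the block of $p$. Put $p'=f(p)>p$.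

\emph{The new markers.} Fix $\mu$ and write $z=z_\mu$, $\varepsilon=\varepsilon_\mu$, $e=e_\mu$. By Lemma~\ref{lem:measure}, $e=f(z)+2+\varepsilon$, and $I'=[z-1,e-1]$ satisfies $O_{2+\varepsilon}$ because $e-1=f(z-1)+2+\varepsilon$. From $e>z+2$ we get $e-1\ge z+2$, so $I'$ sees $[z,z+1]\models\mu_{c,\sigma}$. By (G11), $I'$ sees no $\mu_{c+1}$. But $I_\mu$ sees some $[v_1,v_2]\models\mu_{c+1}$. Here $v_1>z$ and $v_2\le e-1$, and $I'$ does not see $[v_1,v_2]$, so $v_2=e-1$. By Lemma~\ref{lem:units} it is a unit, so $v_1=e-2=f(z)+\varepsilon$. Inserting the three values of $z_\mu$ and $\varepsilon_\mu$, we find that $\kappa(p')=\mathsf{P}_{c+1,\sigma'}$ for some $\sigma'=(q'',z_1',z_2')\in\mathrm{St}$, that $\kappa(p'+2+2k_1')$ is a marker $\mathsf{A}$, and that $\kappa(p'-2-2k_2')$ is a marker $\mathsf{B}$.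

\emph{The new state.} The interval $[p-1,p'+2]=[p-1,f(p-1)+3]$ satisfies $O_3$ by Lemma~\ref{lem:measure}. Since $p'\ge p+1$, it sees $[p,p+1]\models\mathsf{P}_{c,\sigma}$ and $[p',p'+1]\models\mathsf{P}_{c+1,\sigma'}$. By (G12), $\sigma'\in\mathrm{Next}(\sigma)$. So $q'\ne q_h$ and $q''=q'=q_{n+1}$.

\emph{Orientation and zero tests.} A marker $\mathsf{A}$ lies to the right of $p'$, so by Lemma~\ref{lem:word}(c) the block of $p'$ is not reversed, and by Lemma~\ref{lem:units} it is forward. Apply Lemma~\ref{lem:word}(a) to the marker $\mathsf{A}$ at $p'+2+2k_1'$. Its index is $(c+1,\sigma')$. If $z_1'=1$, then $2+2k_1'=2$, and if $z_1'=0$, then $2+2k_1'\ge3$; so $z_1'=1$ if and only if $k_1'=0$. Lemma~\ref{lem:word}(b), applied to the marker $\mathsf{B}$ at $p'-2-2k_2'$, gives in the same way the index $(c+1,\sigma')$ and that $z_2'=1$ if and only if $k_2'=0$. Hence $\sigma'$ is the status of the configuration $(q_{n+1},k_1',k_2')$, and $(\ast_{n+1})$ holds.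
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\mathcal{C}$ be a class that contains $\mathbb{N}\times\mathbb{Z}$. If $M$ does not halt, $\Phi_M$ is satisfiable over $\mathcal{C}$ by Proposition~\ref{prop:sound}; if $\Phi_M$ is satisfiable over $\mathcal{C}$, then $M$ does not halt by Proposition~\ref{prop:complete}. The computable map $M\mapsto\Phi_M$ thus reduces non-halting to satisfiability over $\mathcal{C}$, which is therefore $\Pi^0_1$-hard.

For membership in $\Pi^0_1$ over all linear orderings, take a binary predicate $R_p$ for each letter $p$ and translate $\psi$ into a first-order formula $\psi^\sharp(x,y)$: put $p^\sharp(x,y)=R_p(x,y)$, let the translation commute with $\neg$ and $\vee$, and put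
\begin{align*}
(\langle D\rangle\psi)^\sharp(x,y)&=\exists x'\exists y'\,(x<x'<y'<y\wedge\psi^\sharp(x',y')),\\
(\langle\overline{D}\rangle\psi)^\sharp(x,y)&=\exists x'\exists y'\,(x'<x\wedge y<y'\wedge\psi^\sharp(x',y')).
\end{align*}
If $\mathrm{LO}$ is the conjunction of the axioms of linear orderings, then $\varphi$ is unsatisfiable if and only if $\mathrm{LO}\to\neg\exists x\exists y\,(x<y\wedge\varphi^\sharp(x,y))$ is valid. The valid first-order sentences are recursively enumerable by G\"odel's completeness theorem, so unsatisfiability is in $\Sigma^0_1$.
\end{proof}

\begin{thebibliography}{9}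

\bibitem{minsky}
Minsky, 1967.

\bibitem{udine}
Universit\`a degli Studi di Udine,
\texttt{https://www.ailalogica.it/pdf/tesi/della-monica-dottorato.pdf}.

\end{thebibliography}
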